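\title{An invariant von Neumann subalgebra of $VN(G)$ that is not invariantly complemented}

\begin{abstract}
The Fourier algebra $A(G)$ of a locally compact group $G$ acts on the group von Neumann algebra $VN(G)$. An invariant $W^*$-subalgebra $\mathcal M$ of $VN(G)$ is known to be the range of a bounded projection commuting with this action when the group of translations contained in $\mathcal M$ is normal. We show that normality cannot be dropped: for $G=\mathbb R^2\rtimes SL(2,\mathbb R)$ the algebra generated by the translations from $SL(2,\mathbb R)$ admits no such projection. The proof bounds the norm of a projection from below in terms of the rank of a free subgroup of $SL(2,\mathbb R)$, by cutting translations along a ping-pong partition of the dual group $\mathbb R^2$. We also show that a projection of norm one exists whenever the group of translations is amenable, and we determine the answer for several families of subgroups.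
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a locally compact group with a fixed left Haar measure. For $g\in G$ let $l_g$ be the left translation operator on $L_2(G)$, $(l_gf)(t)=f(g^{-1}t)$, and let $VN(G)$ be the von Neumann algebra generated by the $l_g$. The \emph{Fourier algebra} $A(G)$ consists of the functions
\[
u(x)=\langle l_xf,g\rangle\qquad(f,g\in L_2(G)),
\]
with $\|u\|$ the infimum of $\|f\|_2\|g\|_2$ over all such representations. It is a commutative Banach algebra under pointwise multiplication, and its dual space is $VN(G)$ under the pairing $\langle T,u\rangle=\langle Tf,g\rangle$. Hence $A(G)$ acts on $VN(G)$ by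
\[
\langle u\cdot T,v\rangle=\langle T,uv\rangle\qquad(u,v\in A(G),\ T\in VN(G)).
\]
Since $\langle l_g,u\rangle=u(g)$, we have $u\cdot l_g=u(g)l_g$. One may think of $T$ as a generalized function on $G$, of $l_g$ as the point mass at $g$, and of $u\cdot T$ as the product of $u$ and $T$.

A \emph{$W^*$-subalgebra} of $VN(G)$ is a weak$^*$-closed self-adjoint subalgebra $\mathcal M$ containing the identity. It is \emph{invariant} if $u\cdot T\in\mathcal M$ for all $u\in A(G)$ and $T\in\mathcal M$. An \emph{invariant projection} is a bounded linear projection $P$ on $VN(G)$ with $P(u\cdot T)=u\cdot P(T)$ for all $u\in A(G)$ and $T\in VN(G)$, and $\mathcal M$ is \emph{invariantly complemented} if it is the range of an invariant projection. No weak$^*$ continuity, positivity or multiplicativity is required of $P$. Put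
\[
\Sigma(\mathcal M)=\{g\in G:\ l_g\in\mathcal M\}.
\]
For a closed set $E\subset G$ let $VN_E(G)$ be the weak$^*$-closed linear span of $\{l_g:g\in E\}$. The invariant $W^*$-subalgebras are exactly the algebras $VN_H(G)$ with $H$ a closed subgroup, and $\Sigma(VN_H(G))=H$ (Lemma~\ref{lem:VNH} and Theorem~\ref{thm:synthesis}). An invariant projection onto $VN_H(G)$ commutes with all multiplications and has its values supported on $H$, so it is a way of restricting generalized functions to $H$. When $H$ is open the restriction is the obvious one.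

\begin{example}\label{ex:open}
Let $H$ be an open subgroup and $u(x)=\langle l_xf,g\rangle$. Let $c$ run through representatives of the cosets $Hc$, and put $f_c=1_{Hc}f$, $g_c=1_{Hc}g$. The sets $xHc$ and $Hc$ are equal for $x\in H$ and disjoint for $x\notin H$, so $\sum_c\langle l_xf_c,g_c\rangle=1_H(x)u(x)$. As $\sum_c\|f_c\|_2\|g_c\|_2\le\|f\|_2\|g\|_2$, the map $u\mapsto1_Hu$ is a contraction on $A(G)$. Its adjoint $P$ is weak$^*$-continuous, commutes with the action of $A(G)$ and satisfies $P(l_g)=1_H(g)l_g$. So $P$ is an invariant projection of norm one onto $VN_H(G)$.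
\end{example}

It is known that $\mathcal M$ is invariantly complemented if $\Sigma(\mathcal M)$ is a normal subgroup of $G$, and also if $\Sigma(\mathcal M)$ is compact or open. These cases cover all abelian, all compact and all discrete groups; in a discrete group the structure of the subgroup plays no role at all. This suggests that no hypothesis is needed. The question is posed in \cite{source}: ``we do not know if the normality condition on $\Sigma(M)$ may be dropped or not.'' That is:

\begin{quote}
\emph{Is every invariant $W^*$-subalgebra of $VN(G)$ invariantly complemented, for every locally compact group $G$?}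
\end{quote}

The answer is negative, already for a connected subgroup of a connected Lie group.

\begin{theorem}\label{thm:main}
Let $G=\mathbb R^2\rtimes SL(2,\mathbb R)$ and $H=\{0\}\times SL(2,\mathbb R)$. Then $VN_H(G)$ is an invariant $W^*$-subalgebra with $\Sigma(VN_H(G))=H$, and it is not invariantly complemented.
\end{theorem}

Here the product is $(x,s)(y,t)=(x+sy,st)$, and $H$ is not normal because $(x,e)(0,s)(-x,e)=(x-sx,s)$. Theorem~\ref{thm:main} alone answers the question. The following four results locate the obstruction: it disappears for amenable subgroups, and in several families amenability is exactly the condition that is needed.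

\begin{theorem}\label{thm:amenable}
Let $G$ be a locally compact group and $\mathcal M$ an invariant $W^*$-subalgebra of $VN(G)$ with $\Sigma(\mathcal M)$ amenable. Then $\mathcal M$ is the range of an invariant projection of norm one. In particular, for amenable $G$ the normality condition can be dropped.
\end{theorem}

\begin{theorem}\label{thm:linear}
Let $H$ be a closed subgroup of $GL_d(\mathbb R)$ containing a discrete subgroup that is free of rank $2$, and let $G=M_d(\mathbb R)\rtimes H$, where $H$ acts on the additive group $M_d(\mathbb R)$ by left multiplication. Then $VN_H(G)$ is not invariantly complemented. Consequently, if the closed subgroup $H\subset GL_d(\mathbb R)$ is connected or discrete, then $VN_H(M_d(\mathbb R)\rtimes H)$ is invariantly complemented if and only if $H$ is amenable.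
\end{theorem}

\begin{theorem}\label{thm:restriction}
Let $H$ and $L$ be closed subgroups of a locally compact group $G$. If $VN_H(G)$ is invariantly complemented in $VN(G)$, then $VN_{H\cap L}(L)$ is invariantly complemented in $VN(L)$. Consequently, for $d\ge3$ and $G=SL(d,\mathbb R)$, the algebra $VN_H(G)$ is not invariantly complemented for $H=\{\mathrm{diag}(s,I_{d-2}):s\in SL(2,\mathbb R)\}$.
\end{theorem}

A von Neumann algebra on a Hilbert space $\mathcal H$ is \emph{injective} if it is the range of a projection of norm one on $B(\mathcal H)$.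

\begin{theorem}\label{thm:discrete}
Let $G$ be second countable with $VN(G)$ injective (for example, $G$ connected), and let $H$ be a discrete subgroup. Then $VN_H(G)$ is the range of a contractive invariant projection if and only if $H$ is amenable.
\end{theorem}

The proof of Theorem~\ref{thm:main} compares norms on a family of test operators. For $G=N\rtimes H$ with $N$ abelian, $VN(G)$ contains a copy of $L^\infty(\hat N)$, and an invariant projection has almost no freedom on the operators $l_hM_\varphi$ with $h\in H$ and $\varphi\in L^\infty(\hat N)$: it sends each of them to a multiple of $l_h$ (Section~\ref{sec:semidirect}). If a free group $\Gamma\subset H$ plays ping-pong on $\hat N$, then each $l_h$ with $h\in\Gamma$ splits into such operators, and the norms of sums of the pieces can be computed. Section~\ref{sec:two} carries this out for words of length two, Section~\ref{sec:bound} in general, and Section~\ref{sec:pingpong} supplies the free groups in $SL(2,\mathbb R)$. This part is self-contained, given the basic properties of $A(G)$ stated above and the Plancherel theorem.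 The remaining theorems are proved in Sections~\ref{sec:amenable}--\ref{sec:discrete}.

\section{Supports in $VN(G)$}\label{sec:supports}

Because every element of the predual $A(G)$ is a vector functional, the weak$^*$ topology of $VN(G)$ is the weak operator topology; the adjoint is weak$^*$-continuous and multiplication is separately weak$^*$-continuous. The maps $T\mapsto u\cdot T$ are weak$^*$-continuous and $\|u\cdot T\|\le\|u\|\,\|T\|$. By continuity from the generators $l_g$,
\begin{equation}\label{eq:vanish}
u\in A(G),\ u|_E=0,\ T\in VN_E(G)\quad\Longrightarrow\quad\langle T,u\rangle=0\ \text{ and }\ u\cdot T=0 .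
\end{equation}
We write $A_c(G)=A(G)\cap C_c(G)$ and $|V|$ for the Haar measure of $V$. The first lemma provides cutoff functions.

\begin{lemma}\label{lem:cutoff}
Let $K\subset U\subset G$ with $K$ compact and $U$ open. There is $w\in A_c(G)$ with $w=1$ on a neighborhood of $K$ and $\operatorname{supp}w\subset U$.
\end{lemma}

\begin{proof}
Choose a compact neighborhood $K'$ of $K$ and a compact neighborhood $V$ of $e$ with $K'VV^{-1}\subset U$, and put $w(x)=|V|^{-1}\langle l_x1_V,1_{K'V}\rangle=|V|^{-1}|xV\cap K'V|$. For $x\in K'$ we have $xV\subset K'V$, so $w(x)=1$. If $w(x)\ne0$ then $xV$ meets $K'V$, so $x$ lies in the compact set $K'VV^{-1}$.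
\end{proof}

\begin{lemma}\label{lem:VNH}
For a closed subgroup $H$ of $G$, the space $VN_H(G)$ is an invariant $W^*$-subalgebra, and $\Sigma(VN_H(G))=H$.
\end{lemma}

\begin{proof}
The span of $\{l_h:h\in H\}$ is a unital self-adjoint algebra that is invariant because $u\cdot l_h=u(h)l_h$. By the continuity properties above its weak$^*$ closure has the same properties. If $g\notin H$, Lemma~\ref{lem:cutoff} with $K=\{g\}$ and $U=G\setminus H$ gives $u\in A(G)$ with $u(g)=1$ and $u|_H=0$. This $u$ annihilates $VN_H(G)$ by \eqref{eq:vanish}, but $\langle l_g,u\rangle=1$.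
\end{proof}

The next lemma is the only consequence of the invariance of $P$ that the negative results use: if $T$ lives on $E$, then $P(T)$ lives on $H\cap E$.

\begin{lemma}[Locality]\label{lem:local}
Let $H$ be a closed subgroup, $P$ an invariant projection onto $VN_H(G)$, $E\subset G$ closed and $T\in VN_E(G)$. Then $\langle P(T),u\rangle=0$ for every $u\in A_c(G)$ whose support is disjoint from $H\cap E$.
\end{lemma}

\begin{proof}
Let $K=\operatorname{supp}u$. We split $u$ into a part that vanishes on $H$ and a part that vanishes on $E$. The compact set $K\cap H$ misses the closed set $E$, so Lemma~\ref{lem:cutoff} gives $w\in A_c(G)$ with $w=1$ on $K\cap H$ and $w=0$ on $E$. The function $u-uw$ vanishes on $H$, so $\langle P(T),u-uw\rangle=0$ by \eqref{eq:vanish}, because $P(T)\in VN_H(G)$. The function $uw$ vanishes on $E$, so $uw\cdot T=0$ by \eqref{eq:vanish}. Choose $v\in A(G)$ with $v=1$ on $K$. Then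
\[
\langle P(T),uw\rangle=\langle P(T),uwv\rangle=\langle uw\cdot P(T),v\rangle=\langle P(uw\cdot T),v\rangle=0.\qedhere
\]
\end{proof}

To use Lemma~\ref{lem:local} one has to identify the operators that satisfy its conclusion. When $H\cap E$ is a point this is a result of Eymard, and we include a proof for second countable groups. For $F\in L^\infty(G)$ let $\mu_F$ be multiplication by $F$ on $L_2(G)$, and for a Borel set $B$ let $L_2(B)$ be the range of $\mu_{1_B}$.

\begin{lemma}\label{lem:point}
Let $G$ be second countable, $T\in VN(G)$ and $h\in G$. If $\langle T,u\rangle=0$ for all $u\in A_c(G)$ with $h\notin\operatorname{supp}u$, then $T\in\mathbb C\,l_h$.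
\end{lemma}

\begin{proof}
If $u(x)=\langle l_xf,g\rangle$, then $\langle l_h^{-1}T,u\rangle=\langle Tf,l_hg\rangle=\langle T,u'\rangle$ with $u'(x)=u(h^{-1}x)$. Replacing $T$ by $l_h^{-1}T$, we may thus assume $h=e$.

Let $f,g\in C_c(G)$ have disjoint supports. Then $u(x)=\langle l_xf,g\rangle$ vanishes off the compact set $(\operatorname{supp}g)(\operatorname{supp}f)^{-1}$, which does not contain $e$, so $\langle Tf,g\rangle=0$. Since $C_c(U)$ is dense in $L_2(U)$ for $U$ open, $Tf\in L_2(\operatorname{supp}f)$. Now let $C$ be compact and $f\in L_2(C)$. For each compact neighborhood $C'$ of $C$, the function $f$ is an $L_2$-limit of continuous functions supported in $C'$, so $Tf\in L_2(C')$. As $G$ is metrizable, $C$ is the intersection of a sequence of such $C'$, and $Tf\in L_2(C)$. For a Borel set $B$, inner regularity shows that the spaces $L_2(C)$ with $C\subset B$ compact have dense union in $L_2(B)$, so $TL_2(B)\subset L_2(B)$. Applied to $B$ and its complement, this says that $T$ commutes with $\mu_{1_B}$. Hence $T$ commutes with $\{\mu_F:F\in L^\infty(G)\}$, which is maximal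 abelian in $B(L_2(G))$, and $T=\mu_F$ for some $F$.

Finally, $T$ commutes with right translations, as every element of $VN(G)$ does. So for each $s\in G$ we have $F(ts)=F(t)$ for almost all $t$. By Fubini's theorem there is a $t$ with $F(ts)=F(t)$ for almost all $s$, that is, $F$ is almost everywhere constant.
\end{proof}

Norms of combinations of translations from a discrete subgroup $\Gamma$ can be computed on $\ell_2(\Gamma)$. Let $\lambda_\gamma$ denote left translation on $\ell_2(\Gamma)$.

\begin{lemma}\label{lem:domain}
Let $Z$ be a second countable locally compact group and $\Gamma$ a discrete subgroup.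
\begin{enumerate}
\item[(a)] There is a Borel set $D$ of positive measure with $Z=\bigsqcup_{\gamma\in\Gamma}\gamma D$.
\item[(b)] There is a unitary $L_2(Z)\to L_2(D)\otimes\ell_2(\Gamma)$ carrying $l_\gamma$ to $1\otimes\lambda_\gamma$. Hence, for finitely supported $c$ on $\Gamma$,
\[
\Big\|\sum_\gamma c_\gamma l_\gamma\Big\|=\Big\|\sum_\gamma c_\gamma\lambda_\gamma\Big\|\ge\|c\|_2 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The group $\Gamma$ is countable. Choose an open $W\ni e$ with $WW^{-1}\cap\Gamma=\{e\}$ and a sequence $t_i$ such that the sets $V_i=Wt_i$ cover $Z$. If $\gamma V_i$ meets $V_i$ then $\gamma\in WW^{-1}$, so $\gamma=e$; thus an orbit $\Gamma z$ meets each $V_i$ at most once. The Borel set $D=\bigcup_i\big(V_i\setminus\bigcup_{j<i}\Gamma V_j\big)$ contains exactly one point of each orbit, namely its point in the first $V_i$ that it meets. Countably many translates of $D$ cover $Z$, so $|D|>0$.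

(b) Send $f$ to the function $(t,\gamma)\mapsto f(\gamma t)$ on $D\times\Gamma$. This is unitary by left invariance of the measure, and $(l_hf)(\gamma t)=f(h^{-1}\gamma t)$. The inequality follows by applying $\sum c_\gamma\lambda_\gamma$ to $\delta_e$.
\end{proof}

Two published results are needed for the complements to Theorem~\ref{thm:main}, but not for its proof. The first is used for Theorems~\ref{thm:amenable} and~\ref{thm:restriction} and, through Theorem~\ref{thm:amenable}, for the ``if'' parts of Theorems~\ref{thm:linear} and~\ref{thm:discrete}.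

\begin{theorem}[\cite{TT,Herz}]\label{thm:synthesis}
Let $H$ be a closed subgroup of a locally compact group $G$.
\begin{enumerate}
\item[(a)] Restriction $\varrho:A(G)\to A(H)$ is a quotient map. Its adjoint $\varrho^*$ is an isometric weak$^*$-homeomorphic $*$-isomorphism of $VN(H)$ onto $VN_H(G)=(\ker\varrho)^\perp$, mapping the translation by $h$ on $L_2(H)$ to $l_h$.
\item[(b)] The functions in $A_c(G)$ with support disjoint from $H$ are dense in $\ker\varrho$.
\item[(c)] For every invariant $W^*$-subalgebra $\mathcal M$, the set $\Sigma(\mathcal M)$ is a closed subgroup and $\mathcal M=VN_{\Sigma(\mathcal M)}(G)$.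
\end{enumerate}
\end{theorem}

The second is \emph{Tomiyama's theorem}: a projection $\Phi$ of norm one from a unital $C^*$-algebra onto a $C^*$-subalgebra $\mathcal B$ containing the unit is positive and satisfies $\Phi(aTb)=a\Phi(T)b$ for $a,b\in\mathcal B$.

\section{Semidirect products and codings}\label{sec:semidirect}

Throughout Sections~\ref{sec:semidirect}--\ref{sec:bound}, $N$ is a second countable locally compact abelian group, written additively, and $H$ is a second countable locally compact group acting continuously on $N$ by automorphisms. Let $G=N\rtimes H$ with $(x,s)(y,t)=(x+sy,st)$, and regard $N$ and $H$ as closed subgroups of $G$. The group $H$ acts on the dual group $\hat N$ by $s*\xi=\xi\circ s^{-1}$. Each $\xi\mapsto s*\xi$ is a topological automorphism of $\hat N$ and so multiplies Haar measure by a constant. Therefore $(s\varphi)(\xi)=\varphi(s^{-1}*\xi)$ defines a weak$^*$-continuous automorphism of $L^\infty(\hat N)$.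

The subgroup $N$ is transversal to $H$, and $VN_N(G)$ is the part of $VN(G)$ that a projection onto $VN_H(G)$ must collapse to scalars. Since $N$ is abelian, this part is an algebra of functions.

\begin{lemma}\label{lem:model}
There is a unital $*$-homomorphism $\varphi\mapsto M_\varphi$ from $L^\infty(\hat N)$ into $VN_N(G)$ such that
\begin{equation}\label{eq:cov}
l_sM_\varphi l_s^{-1}=M_{s\varphi}\qquad(s\in H).
\end{equation}
\end{lemma}

\begin{proof}
Let $dy$ be Haar measure on $N$, $dt$ left Haar measure on $H$, and let $\delta:H\to(0,\infty)$ be the homomorphism with $d(sy)=\delta(s)\,dy$. Substituting first $y'=x+sy$ and then $t'=st$,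
\[
\iint f(x+sy,st)\,\delta(t)^{-1}dy\,dt=\iint f(y',st)\,\delta(st)^{-1}dy'\,dt=\iint f(y',t')\,\delta(t')^{-1}dy'\,dt',
\]
so $\delta(t)^{-1}dy\,dt$ is a left Haar measure on $G$. Thus $L_2(G)=L_2(N)\otimes\mathcal K$ with $\mathcal K=L_2(H,\delta(t)^{-1}dt)$. For $x\in N$ we have $(l_xf)(y,t)=f(y-x,t)$. The Plancherel transform in $y$, $\hat f(\xi,t)=\int_Nf(y,t)\overline{\xi(y)}\,dy$, identifies $L_2(G)$ with $L_2(\hat N)\otimes\mathcal K$ and turns $l_x$ into multiplication by $\varphi_x(\xi)=\overline{\xi(x)}$. Let $M_\varphi$ be multiplication by $\varphi(\xi)$ in this picture, so that $M_{\varphi_x}=l_x$.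

The map $\varphi\mapsto M_\varphi$ is continuous from the weak$^*$ topology to the weak operator topology, since $\langle M_\varphi f,g\rangle=\int\varphi(\xi)\langle\hat f(\xi,\cdot),\hat g(\xi,\cdot)\rangle_{\mathcal K}\,d\xi$ and the second factor is integrable. The functions $\varphi_x$ span a weak$^*$-dense subspace of $L^\infty(\hat N)$, because an integrable function with vanishing Fourier transform is zero. Hence $M_\varphi\in VN_N(G)$ for all $\varphi$, and it suffices to verify \eqref{eq:cov} for $\varphi=\varphi_x$. There $(s\varphi_x)(\xi)=\overline{\xi(sx)}=\varphi_{sx}(\xi)$, and $(0,s)(x,e)(0,s^{-1})=(sx,e)$ gives $l_sl_xl_s^{-1}=l_{sx}$.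
\end{proof}

\begin{lemma}\label{lem:scalar}
Let $P$ be an invariant projection onto $VN_H(G)$. For each $h\in H$ there is a bounded linear functional $d_h$ on $L^\infty(\hat N)$ with $d_h(1)=1$ and
\[
P(l_hM_\varphi)=d_h(\varphi)\,l_h\qquad(\varphi\in L^\infty(\hat N)).
\]
\end{lemma}

\begin{proof}
We have $l_hM_\varphi\in l_hVN_N(G)\subset VN_{hN}(G)$, the coset $hN$ is closed, and $H\cap hN=\{h\}$. Lemmas~\ref{lem:local} and~\ref{lem:point} give $P(l_hM_\varphi)\in\mathbb C\,l_h$. The coefficient is linear in $\varphi$ and bounded by $\|P\|\,\|\varphi\|_\infty$, and it equals $1$ for $\varphi=1$ because $P(l_h)=l_h$.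
\end{proof}

The natural candidate for the functionals $d_h$ is a single \emph{invariant mean}, that is, a state $d$ on $L^\infty(\hat N)$ with $d(s\varphi)=d(\varphi)$. To obstruct $P$ we therefore look for a subgroup of $H$ that acts on $\hat N$ in a paradoxical way. The model is the action of a free group on reduced words.

Let $\Gamma\subset H$ be a discrete subgroup that is free on $x_1,\dots,x_n$, $n\ge2$. Put $S=\{x_1^{\pm1},\dots,x_n^{\pm1}\}$ and $r=2n-1$, so that $\#S=r+1$ and $r\ge3$. We identify $\Gamma$ with the set of finite reduced words in $S$, write $|h|$ for the length, and note that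
\[
s_m:=\#\{h\in\Gamma:|h|=m\}=(r+1)r^{m-1}\qquad(m\ge1).
\]
Let $\Omega$ be the set of all finite and infinite reduced words. The group $\Gamma$ acts on $\Omega$: the word $\gamma\cdot\omega$ is obtained by writing $\gamma$ in front of $\omega$ and reducing. In the Cayley tree of $\Gamma$, a word $\omega\in\Omega$ is a vertex or an end, spelled by the geodesic that leads to it from $e$.

\begin{definition}\label{def:coding}
A \emph{coding} for $\Gamma$ is a $\Gamma$-invariant conull Borel set $Y\subset\hat N$ together with a map $\kappa:Y\to\Omega$ such that $\kappa(\gamma*\xi)=\gamma\cdot\kappa(\xi)$ for $\gamma\in\Gamma$, $\xi\in Y$, and such that $Y_p=\{\xi\in Y:\kappa(\xi)\text{ begins with }p\}$ is Borel for every $p\in\Gamma$.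
\end{definition}

Given a coding, put $\Pi_p=M_{1_{Y_p}}$. These are commuting orthogonal projections in $VN_N(G)$. We have $\Pi_e=1$ because $Y$ is conull, and $\Pi_p\Pi_{p'}=0$ for distinct words $p,p'$ of the same length. For $x\in S$, the word $x^{-1}\cdot\omega$ fails to begin with $x^{-1}$ exactly when $\omega$ begins with $x$. By \eqref{eq:cov} and the equivariance of $\kappa$ this reads
\begin{equation}\label{eq:pp}
l_x(1-\Pi_{x^{-1}})l_x^{-1}=\Pi_x\qquad(x\in S).
\end{equation}

\begin{remark}[The contractive case]\label{rem:contractive}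
If a coding exists, then $L^\infty(\hat N)$ has no $\Gamma$-invariant mean $d$: by the relation behind \eqref{eq:pp} we would have $d(1_{Y_x})+d(1_{Y_{x^{-1}}})=1$ for each $x$, hence $n=d\big(\sum_{x\in S}1_{Y_x}\big)\le1$. This already excludes an invariant projection $P$ of norm one. Indeed, by Tomiyama's theorem $d_e$ is then a state, and $d_e(s\varphi)1=P(l_sM_\varphi l_s^{-1})=l_sP(M_\varphi)l_s^{-1}=d_e(\varphi)1$.

Conversely, no coding exists when there is an invariant mean: when $H$ acts trivially (any state), when $N$ is discrete (the Haar probability measure of $\hat N$), or when $N$ is compact (evaluation at the trivial character). In the first case $H$ is normal and in the second it is open, so the coding hypothesis in Proposition~\ref{prop:bound} below cannot be omitted.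
\end{remark}

For a projection that is only bounded, Tomiyama's theorem is not available. The functionals $d_h$ need not be positive, and no algebraic relation ties $d_h$ to $d_{h'}$. The only link between different $h$ is the inequality $\|\sum_hd_h(\varphi_h)l_h\|\le\|P\|\,\|\sum_hl_hM_{\varphi_h}\|$, and the obstruction has to be extracted from it.

\begin{proposition}\label{prop:bound}
Let $\Gamma\subset H$ be a discrete subgroup, free of rank $n\ge2$, for which a coding exists, and let $r=2n-1$. Then every invariant projection $P$ of $VN(G)$ onto $VN_H(G)$ satisfies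
\[
\|P\|\ \ge\ \frac{(r-1)(\sqrt r-1)}{4\sqrt{r(r+1)}} .
\]
\end{proposition}

The right side grows like $\sqrt r/4$. So no invariant projection exists as soon as $H$ contains coded free subgroups of arbitrarily large rank.

\section{Words of length one and two}\label{sec:two}

Fix a coding and an invariant projection $P$, and let $C=\|P\|$. This section shows the mechanism in the smallest case; it is not needed for the general proof.

Put $U_x=\Pi_xl_x$ for $x\in S$. By \eqref{eq:pp}, $U_x=l_x(1-\Pi_{x^{-1}})$, while $U_{x^{-1}}^*=l_x\Pi_{x^{-1}}$. Hence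
\[
l_x=U_x+U_{x^{-1}}^* .
\]
On the level of words, $U_x$ writes the letter $x$ in front, and $U_{x^{-1}}^*$ deletes an initial letter $x^{-1}$. The $U_x$ are contractions with mutually orthogonal ranges. For contractions $V_i$ with orthogonal ranges, $\|\sum c_iV_if\|^2=\sum|c_i|^2\|V_if\|^2$, so $\|\sum c_iV_i\|\le\|c\|_2$, and the same bound holds for $\sum c_iV_i^*$.

For words of length one, apply $P$ to $\sum_xl_x=\sum_xU_x+\sum_xU_x^*$. The result is $\|\sum_xl_x\|\le2C\sqrt{r+1}$. This carries no information, since it holds with $C=1$ by the triangle inequality.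

Now let $h=xy^{-1}$ with $x\ne y$ in $S$; these are the $s_2=r(r+1)$ words of length two. In the product $(U_x+U_{x^{-1}}^*)(U_{y^{-1}}+U_y^*)$ the term $U_{x^{-1}}^*U_{y^{-1}}$ contains the factor $\Pi_{x^{-1}}\Pi_{y^{-1}}=0$. So
\[
l_h=U_xU_{y^{-1}}+U_xU_y^*+(U_yU_{x^{-1}})^* .
\]
By \eqref{eq:cov} each term has the form $l_hM_\varphi$, so $P$ maps the three terms to $b_{h,0}l_h$, $b_{h,1}l_h$, $b_{h,2}l_h$ with $b_{h,0}+b_{h,1}+b_{h,2}=1$.

The outer terms behave as in length one. The operators $U_xU_{y^{-1}}$ have orthogonal ranges: for different $x$ because $U_x^*U_{x'}=0$, and for equal $x$ and $y\neq y'$ because $U_x^*U_x=1-\Pi_{x^{-1}}$ commutes with $\Pi_{y^{-1}}$ and $\Pi_{y^{-1}}\Pi_{y'^{-1}}=0$. So the outer terms, summed with coefficients $a_h$, have norm at most $\|a\|_2$.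

The middle term is new. Arrange the coefficients as a matrix $A=(a_{xy^{-1}})_{x,y\in S}$ with zero diagonal. Then
\[
\Big|\Big\langle\sum_{x\ne y}a_{xy^{-1}}U_xU_y^*f,g\Big\rangle\Big|=\Big|\sum_{x\ne y}a_{xy^{-1}}\langle U_y^*f,U_x^*g\rangle\Big|\le\|A\|\,\|f\|\,\|g\|,
\]
because $\sum_y\|U_y^*f\|^2=\sum_y\|\Pi_yf\|^2\le\|f\|^2$. The bound is the \emph{operator} norm of $A$, which may be much smaller than its Hilbert--Schmidt norm $\|a\|_2$. In $VN_H(G)$, on the other hand, $\|\sum c_hl_h\|\ge\|c\|_2$. Take for $A$ the Fourier matrix $(e^{2\pi ikk'/(r+1)})_{k,k'}$ of size $r+1$, which is $\sqrt{r+1}$ times a unitary, and delete its diagonal. Then $|a_h|=1$ and $\|A\|\le\sqrt{r+1}+1\le2\sqrt{r+1}$, so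
\[
\|b_{\cdot,1}\|_2\le\Big\|\sum a_hb_{h,1}l_h\Big\|=\Big\|P\Big(\sum a_{xy^{-1}}U_xU_y^*\Big)\Big\|\le2C\sqrt{r+1}.
\]
There are $r(r+1)$ words, so the mean square of $b_{h,1}$ is at most $4C^2/r$: for large rank $P$ nearly annihilates the middle terms.

But then the outer terms alone must reproduce $\sum_{|h|=2}l_h$, and they are too small. The three estimates above give $\|\sum c_hl_h\|\le3\|c\|_2$. Writing $l_h=(b_{h,0}+b_{h,2})l_h+b_{h,1}l_h$ and summing,
\[
\Big\|\sum_{|h|=2}l_h\Big\|\le2C\sqrt{r(r+1)}+3\cdot2C\sqrt{r+1}.
\]
Lemma~\ref{lem:sphere} below shows that the left side is at least $3r-1$. If codings exist for arbitrarily large $r$, dividing by $r$ gives $3\le2C$. The number $3$ counts the pieces of $l_h$ and the number $2$ counts the outer pieces. A word of length $m$ has $m+1$ pieces, of which still only two are outer.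

\section{The lower bound for the norm}\label{sec:bound}

We prove Proposition~\ref{prop:bound}. Fix a coding and an integer $m\ge2$.

\subsection*{Splitting a translation}
Let $|h|=m$ and $0\le j\le m$. There is a unique factorization $h=pq^{-1}$ with $|p|=m-j$ and $|q|=j$, and we put
\[
W_{h,j}=\Pi_p\,l_h\,\Pi_q .
\]
The operator $W_{h,j}$ is the part of $l_h$ that acts on those $\xi$ for which exactly $j$ letters cancel in $h\cdot\kappa(\xi)$; see Figure~\ref{fig:tripod}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0) -- node[above] {$q$} (2.2,0);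
\draw[thick] (2.2,0) -- node[above left] {$p^{-1}$} (4.4,1.1);
\draw[thick,dashed] (2.2,0) -- node[below left] {$z$} (4.4,-1.1);
\fill (0,0) circle (2pt) node[left] {$e$};
\fill (2.2,0) circle (2pt);
\fill (4.4,1.1) circle (2pt) node[right] {$h^{-1}=qp^{-1}$};
\node[right] at (4.4,-1.1) {$\omega=qz$};
\end{tikzpicture}
\caption{In the Cayley tree of the free group, the geodesics from $e$ to the vertex $h^{-1}$ and to the vertex or end $\omega$ share an initial word $q$ and then separate. Read from $h^{-1}$, the geodesic to $\omega$ spells $h\cdot\omega=pz$. The length $j=|q|$ is the number of letters that cancel in $h\cdot\omega$.}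
\label{fig:tripod}
\end{figure}

\begin{lemma}\label{lem:split}
Let $\varphi_{h,j}$ be the indicator function of the set of $\xi\in Y$ such that the longest common prefix of $\kappa(\xi)$ and $h^{-1}$ has length exactly $j$. Then $W_{h,j}=l_hM_{\varphi_{h,j}}$, and $\sum_{j=0}^mW_{h,j}=l_h$.
\end{lemma}

\begin{proof}
By \eqref{eq:cov}, $l_h^{-1}\Pi_pl_h=M_\psi$ with $\psi(\xi)=1_{Y_p}(h*\xi)$. So $W_{h,j}=l_hM_\varphi$, where $\varphi$ is the indicator function of the Borel set of $\xi\in Y$ such that $\kappa(\xi)$ begins with $q$ and $h\cdot\kappa(\xi)$ begins with $p$. Let $\kappa(\xi)=qz$ be a reduced concatenation, so that $h\cdot\kappa(\xi)=p\cdot z$. Let $p''$ be the suffix of $p$ that cancels: $p=p'p''$, $z=(p'')^{-1}z'$, and $p\cdot z=p'z'$ is reduced. If $p''$ is empty, then $p\cdot z$ begins with $p$. If $p''$ is not empty, then $z'$ does not begin with the first letter of $p''$, since $z$ is reduced, and so $p'z'$ does not begin with $p$. Thus $h\cdot\kappa(\xi)$ begins with $p$ if and only if nothing cancels, that is, if and only if $z$ and $p^{-1}$ have no common first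 letter. Since $h^{-1}=qp^{-1}$ is a reduced concatenation, this says that the longest common prefix of $qz$ and $h^{-1}$ is $q$. Hence $\varphi=\varphi_{h,j}$. Finally $\sum_j\varphi_{h,j}=1$ on the conull set $Y$.
\end{proof}

\subsection*{The norm of a sum of pieces}
For $a=(a_h)_{|h|=m}$ put $T_j(a)=\sum_{|h|=m}a_hW_{h,j}$, and let $A_j(a)$ be the matrix with rows indexed by the words $p$ of length $m-j$, columns indexed by the words $q$ of length $j$, and entries
\[
A_j(a)_{p,q}=\begin{cases}a_{pq^{-1}}&\text{if }|pq^{-1}|=m,\\0&\text{otherwise.}\end{cases}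
\]
Each $a_h$ occurs exactly once, so the Hilbert--Schmidt norm of $A_j(a)$ is $\|a\|_2$.

\begin{lemma}\label{lem:norm}
We have $\|T_j(a)\|\le\|A_j(a)\|\le\|a\|_2$. Consequently (Haagerup's inequality),
\begin{equation}\label{eq:haagerup}
\Big\|\sum_{|h|=m}c_hl_h\Big\|\le(m+1)\|c\|_2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $f,g\in L_2(G)$, $f_q=l_q^*\Pi_qf$ and $g_p=l_p^*\Pi_pg$. Since $W_{h,j}=\Pi_pl_pl_q^*\Pi_q$,
\[
\langle T_j(a)f,g\rangle=\sum_{p,q}A_j(a)_{p,q}\langle f_q,g_p\rangle=\big\langle(A_j(a)\otimes1)(f_q)_q,(g_p)_p\big\rangle .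
\]
The projections $\Pi_q$ with $|q|=j$ are mutually orthogonal, so $\sum_q\|f_q\|^2=\sum_q\|\Pi_qf\|^2\le\|f\|^2$, and likewise $\sum_p\|g_p\|^2\le\|g\|^2$. As $\|A_j(a)\otimes1\|=\|A_j(a)\|$, the first inequality follows. The operator norm is at most the Hilbert--Schmidt norm. Inequality \eqref{eq:haagerup} follows from $\sum c_hl_h=\sum_{j=0}^mT_j(c)$.
\end{proof}

\subsection*{The middle pieces are nearly annihilated}
Let $P$ be an invariant projection onto $VN_H(G)$ and $C=\|P\|$. Put $b_{h,j}=d_h(\varphi_{h,j})$, with $d_h$ from Lemma~\ref{lem:scalar}. By Lemma~\ref{lem:split},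
\begin{equation}\label{eq:b}
\sum_{j=0}^mb_{h,j}=1,\qquad P(T_j(a))=\sum_{|h|=m}a_hb_{h,j}l_h .
\end{equation}
The numbers $b_{h,j}$ do not depend on $a$, so we may test them against a different $a$ for each $j$.

\begin{lemma}\label{lem:middle}
Let $\beta_h=\sum_{j=1}^{m-1}b_{h,j}$. Then $\|\beta\|_2\le\dfrac{4C\sqrt{s_m}}{\sqrt r-1}$.
\end{lemma}

\begin{proof}
Fix $1\le j\le m-1$ and let $\nu=\max(s_j,s_{m-j})$. We want unimodular coefficients $a_h$ for which $\|A_j(a)\|$ is small. The matrix $(e^{2\pi ikk'/\nu})_{k,k'\in\mathbb Z/\nu}$ is $\sqrt\nu$ times a unitary. Label $s_{m-j}$ of its rows by the words $p$ and $s_j$ of its columns by the words $q$; the resulting submatrix $\Theta$ has unimodular entries and $\|\Theta\|\le\sqrt\nu$. Both $p$ and $q$ are nonempty, and $|pq^{-1}|=m$ if and only if their last letters differ. For such pairs put $a_{pq^{-1}}=\Theta_{p,q}$. This defines $a_h$, of modulus one, for all $|h|=m$, and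
\[
A_j(a)=\Theta-\sum_{x\in S}E_x\Theta F_x ,
\]
where $E_x$ and $F_x$ are the coordinate projections onto the rows and the columns labeled by words ending in $x$. The subtracted matrix is block diagonal, so its norm is $\max_x\|E_x\Theta F_x\|\le\|\Theta\|$, and $\|A_j(a)\|\le2\sqrt\nu$. By Lemma~\ref{lem:domain}(b), \eqref{eq:b} and Lemma~\ref{lem:norm},
\[
\|b_{\cdot,j}\|_2=\|(a_hb_{h,j})_h\|_2\le\|P(T_j(a))\|\le C\|A_j(a)\|\le2C\sqrt\nu .
\]
With $i=\min(j,m-j)\ge1$ we have $\nu=s_{m-i}=s_mr^{-i}$, and each value of $i$ arises from at most two values of $j$. Therefore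
\[
\|\beta\|_2\le\sum_{j=1}^{m-1}\|b_{\cdot,j}\|_2\le4C\sqrt{s_m}\sum_{i\ge1}r^{-i/2}=\frac{4C\sqrt{s_m}}{\sqrt r-1}.\qedhere
\]
\end{proof}

The bound does not grow with $m$, although the number of middle pieces does. For $j=0$ and $j=m$ the matrix $A_j(a)$ is a single column or row, its operator norm equals $\|a\|_2$, and nothing is gained.

\subsection*{The norm of a sphere}
It remains to see that $\sum_{|h|=m}l_h$ is large, of order $m\sqrt{s_m}$, so that \eqref{eq:haagerup} is nearly attained. We test on radial vectors.

\begin{lemma}\label{lem:sphere}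
$\displaystyle\Big\|\sum_{|h|=m}l_h\Big\|\ge2r^{m/2}+(m-1)(r-1)r^{m/2-1}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:domain}(b) the norm is that of $\Lambda=\sum_{|h|=m}\lambda_h$ on $\ell_2(\Gamma)$. Let $\chi_k$ be the indicator function of $\{|y|=k\}$. The vectors $\epsilon_k=s_k^{-1/2}\chi_k$, $k\ge1$, are orthonormal, and
\[
\langle\Lambda\epsilon_k,\epsilon_l\rangle=(s_ks_l)^{-1/2}\,\#\{(h,y):|h|=m,\ |y|=k,\ |hy|=l\}\ge0 .
\]
Let $y=y_1\cdots y_k$ be reduced with $k>m$, and let $0\le j\le m$. The words $h$ of length $m$ for which exactly $j$ letters of $y$ cancel in $hy$ are $h=h'(y_1\cdots y_j)^{-1}$ with $h'$ reduced of length $m-j$, subject to conditions on the last letter of $h'$: it must differ from $y_j$ if $j\ge1$, so that $h$ is reduced, and from $y_{j+1}^{-1}$, so that the cancellation stops. The two excluded letters are distinct because $y$ is reduced. Choosing the letters of $h'$ from right to left, we find $n_j$ such words, where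
\[
n_0=r^m,\qquad n_j=(r-1)r^{m-j-1}\ \ (0<j<m),\qquad n_m=1 .
\]
For these $h$ we have $|hy|=l:=k+m-2j\ge1$, and $(s_k/s_l)^{1/2}=r^{j-m/2}$. Hence $\langle\Lambda\epsilon_k,\epsilon_l\rangle\ge(s_ks_l)^{-1/2}s_kn_j=r^{j-m/2}n_j$, which is $r^{m/2}$ for $j\in\{0,m\}$ and $(r-1)r^{m/2-1}$ for $0<j<m$. The sum $B$ of these numbers over $j$ is the right side of the lemma.

Let $R>2m$ and $\zeta=\sum_{k=1}^R\epsilon_k$, so that $\|\zeta\|^2=R$. For each $k$ with $m<k\le R-m$, the values $j=0,\dots,m$ give distinct $l\in[1,R]$. Discarding the other terms, which are nonnegative, we get $\langle\Lambda\zeta,\zeta\rangle\ge(R-2m)B$. Divide by $R$ and let $R\to\infty$.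
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bound}]
Let $\mathbf 1$ be the constant family $a_h=1$. By \eqref{eq:b},
\[
\sum_{|h|=m}l_h=P\big(T_0(\mathbf 1)+T_m(\mathbf 1)\big)+\sum_{|h|=m}\beta_hl_h .
\]
Lemma~\ref{lem:norm} bounds the first term by $2C\sqrt{s_m}$. Inequality \eqref{eq:haagerup} and Lemma~\ref{lem:middle} bound the second by $4C(m+1)\sqrt{s_m}/(\sqrt r-1)$. With Lemma~\ref{lem:sphere} and $\sqrt{s_m}=r^{m/2}\sqrt{(r+1)/r}$ this gives
\[
(m-1)\frac{r-1}{r}\,r^{m/2}\le C\,r^{m/2}\sqrt{\frac{r+1}r}\,\Big(2+\frac{4(m+1)}{\sqrt r-1}\Big).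
\]
Divide by $m\,r^{m/2}$ and let $m\to\infty$. The contribution of the outer pieces disappears, and
\[
\frac{r-1}r\le\frac{4C}{\sqrt r-1}\sqrt{\frac{r+1}r},
\]
which is the assertion.
\end{proof}

\section{Ping-pong on the projective line}\label{sec:pingpong}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first two assertions are Lemma~\ref{lem:VNH}. By Proposition~\ref{prop:bound} it suffices to construct, for every $n\ge2$, a discrete free subgroup of rank $n$ of $SL(2,\mathbb R)$ with a coding for $N=\mathbb R^2$.

Identify $\hat N$ with $\mathbb R^2$ by letting $\eta$ correspond to $x\mapsto e^{i\eta\cdot x}$. Then $s*\eta=(s^T)^{-1}\eta$, and $s\mapsto(s^T)^{-1}$ is an automorphism of $SL(2,\mathbb R)$. The origin is fixed and must be removed: let $Y=\mathbb R^2\setminus\{0\}$, which is conull. The action $*$ descends to the circle $\mathbb P^1$ of lines through the origin, which we orient. We shall code $\mathbb P^1$ and compose with the equivariant continuous map $Y\to\mathbb P^1$.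

The group $GL(2,\mathbb R)$ is transitive on triples of distinct lines; matrices of positive determinant preserve the orientation of $\mathbb P^1$ and those of negative determinant reverse it; scalars act trivially. Hence $SL(2,\mathbb R)$ acts by orientation-preserving homeomorphisms, transitively on positively oriented triples.

\emph{The group.} Let $S=\{x_1^{\pm1},\dots,x_n^{\pm1}\}$ be formal letters. Choose pairwise disjoint half-open arcs $J_x=[p_x,q_x)$, $x\in S$, such that $D_0=\mathbb P^1\setminus\bigcup_xJ_x$ has nonempty interior. The arcs are taken half-open because the complement of $[p,q)$ is the arc $[q,p)$ of the same type. Choose $g_i\in SL(2,\mathbb R)$ mapping the initial point, an interior point and the end point of $\mathbb P^1\setminus J_{x_i^{-1}}=[q_{x_i^{-1}},p_{x_i^{-1}})$ to the corresponding points of $J_{x_i}$. Then $g_i*(\mathbb P^1\setminus J_{x_i^{-1}})=J_{x_i}$, and taking complements, $g_i^{-1}*(\mathbb P^1\setminus J_{x_i})=J_{x_i^{-1}}$. With $g_{x_i}=g_i$ and $g_{x_i^{-1}}=g_i^{-1}$,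
\begin{equation}\label{eq:arcs}
g_x*(\mathbb P^1\setminus J_{x^{-1}})=J_x\qquad(x\in S).
\end{equation}
Let $y_1\cdots y_m$ be a nonempty reduced word. Since $D_0\subset\mathbb P^1\setminus J_{y_m^{-1}}$, we have $g_{y_m}*D_0\subset J_{y_m}$. Since $y_{i+1}\ne y_i^{-1}$, we have $J_{y_{i+1}}\subset\mathbb P^1\setminus J_{y_i^{-1}}$ and so $g_{y_i}*J_{y_{i+1}}\subset J_{y_i}$. Thus $g_{y_1}\cdots g_{y_m}*D_0\subset J_{y_1}$, which is disjoint from $D_0$. Hence $\Gamma=\langle g_1,\dots,g_n\rangle$ is free on $g_1,\dots,g_n$, and we identify $x$ with $g_x$. If $v$ is an interior point of $D_0$, then $s*v\in D_0$ for $s$ near $e$, whereas $\gamma*v\notin D_0$ for $\gamma\in\Gamma\setminus\{e\}$. So $\Gamma$ is discrete.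

\emph{The coding.} For $v\in\mathbb P^1$ define a word $\kappa(v)$ letter by letter. Put $v_0=v$. If $v_i\in D_0$, stop. If $v_i\in J_x$, let the $(i+1)$-st letter be $x$ and put $v_{i+1}=g_x^{-1}*v_i$. By \eqref{eq:arcs}, $v_{i+1}\notin J_{x^{-1}}$, so the next letter is not $x^{-1}$, and $\kappa(v)\in\Omega$. The word $\kappa(v)$ begins with $y_1\cdots y_m$ if and only if $(g_{y_1}\cdots g_{y_{i-1}})^{-1}*v\in J_{y_i}$ for $i=1,\dots,m$, which defines a Borel set.

It suffices to verify equivariance for $x\in S$. If $v\notin J_{x^{-1}}$, then $g_x*v\in J_x$ by \eqref{eq:arcs}, so $\kappa(g_x*v)$ is $x$ followed by $\kappa(v)$, which is $x\cdot\kappa(v)$. If $v\in J_{x^{-1}}$, then $\kappa(v)$ is $x^{-1}$ followed by $\kappa(g_x*v)$, so again $\kappa(g_x*v)=x\cdot\kappa(v)$. Both cases rest on the equality in \eqref{eq:arcs}.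
\end{proof}

\section{Amenable subgroups}\label{sec:amenable}

A locally compact group $H$ is \emph{amenable} if $L^\infty(H)$ has a left invariant mean. We use the following standard facts. Compact groups and solvable groups are amenable; closed subgroups of amenable groups and extensions of amenable groups by amenable groups are amenable; a discrete group is amenable if all its finitely generated subgroups are. An amenable group has \emph{Reiter's property} $(P_1)$: for compact $Q\subset H$ and $\varepsilon>0$ there is $\sigma\in C_c(H)$ with $\sigma\ge0$, $\|\sigma\|_1=1$ and $\|l_q\sigma-\sigma\|_1<\varepsilon$ for all $q\in Q$.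

In Example~\ref{ex:open} the projection was multiplication by $1_H$. For $H$ not open this function is not continuous. Amenability lets us approximate it by functions in the unit ball of $A(G)$.

\begin{lemma}\label{lem:approx}
Let $H$ be a closed amenable subgroup of $G$, let $Q\subset H$ and $K\subset G\setminus H$ be compact, and let $\varepsilon>0$. There is a unit vector $\zeta\in L_2(G)$ such that $\psi(g)=\langle l_g\zeta,\zeta\rangle$ is real, vanishes on $K$ and satisfies $1-\psi(q)<\varepsilon$ for $q\in Q$.
\end{lemma}

\begin{proof}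
Take $\sigma$ as in $(P_1)$ and let $F=\operatorname{supp}\sigma\subset H$. We thicken $\sigma$ to a function on $G$, little enough that translates by $K$ become disjoint. The compact set $F^{-1}KF$ is disjoint from $H$, so it does not contain $e$, and there is an open $U\ni e$ with $UU^{-1}\cap F^{-1}KF=\emptyset$. Take $\eta\in C_c(G)$ with $\eta\ge0$, $\operatorname{supp}\eta\subset U$, $\int\eta=1$, and put
\[
f(y)=\int_H\sigma(h)\eta(h^{-1}y)\,dh,\qquad\zeta=f^{1/2}.
\]
Then $f\ge0$, $\|f\|_1=1$ by Fubini's theorem, and $f=0$ off $FU$. For $q\in Q$, substituting $h\mapsto q^{-1}h$ gives $(l_qf-f)(y)=\int_H(l_q\sigma-\sigma)(h)\eta(h^{-1}y)\,dh$, so $\|l_qf-f\|_1<\varepsilon$.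

If $\psi(g)\ne0$ then $gFU$ meets $FU$, so $F^{-1}gF$ meets $UU^{-1}$ and $g\notin K$. For $q\in Q$, the inequality $|\sqrt a-\sqrt b|^2\le|a-b|$ gives $1-\psi(q)=\frac12\|l_q\zeta-\zeta\|_2^2\le\frac12\|l_qf-f\|_1<\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:amenable}]
By Theorem~\ref{thm:synthesis}(c), $\mathcal M=VN_H(G)$ with $H=\Sigma(\mathcal M)$ closed and amenable. Direct the triples $\beta=(Q,K,\varepsilon)$ by increasing $Q,K$ and decreasing $\varepsilon$, let $\psi_\beta,\zeta_\beta$ be as in Lemma~\ref{lem:approx}, and let $\mathcal U$ be an ultrafilter on the index set that contains all tails. Since $\|\psi_\beta\|\le1$ and bounded sets of $VN(G)$ are relatively weak$^*$-compact,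
\[
P(T)=w^*\text{-}\lim_{\mathcal U}\psi_\beta\cdot T
\]
defines a linear map with $\|P\|\le1$. Since $T\mapsto u\cdot T$ is weak$^*$-continuous and $A(G)$ is commutative, $u\cdot P(T)=\lim_{\mathcal U}\psi_\beta\cdot(u\cdot T)=P(u\cdot T)$.

\emph{The range lies in $VN_H(G)$.} If $u\in A_c(G)$ has support disjoint from $H$, then $\psi_\beta u=0$ once $K\supset\operatorname{supp}u$, so $\langle P(T),u\rangle=\lim_{\mathcal U}\langle T,\psi_\beta u\rangle=0$. By Theorem~\ref{thm:synthesis}(a),(b), $P(T)\in(\ker\varrho)^\perp=VN_H(G)$.

\emph{$P$ is the identity on $VN_H(G)$.} Clearly $P(l_h)=\lim\psi_\beta(h)l_h=l_h$, but $P$ need not be weak$^*$-continuous, so this is not enough. For $T=\varrho^*(T')$ we have $\langle\psi_\beta\cdot T,u\rangle=\langle T',\psi_\beta|_H\,u|_H\rangle$, so it suffices to show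
\begin{equation}\label{eq:ai}
\|\psi_\beta|_H\,v-v\|_{A(H)}\to0\qquad(v\in A(H)).
\end{equation}
Since $\|\psi_\beta|_H\|_{A(H)}\le1$, we may by density take $v(h)=\langle\lambda_ha,b\rangle$ with $a,b\in C_c(H)$, where $\lambda$ is left translation on $L_2(H)$. For $X,Y\in L_2(H)\otimes L_2(G)$ let $[X,Y](h)=\langle(\lambda_h\otimes1)X,Y\rangle$. Expanding along an orthonormal basis of $L_2(G)$ writes $[X,Y]=\sum_i\langle\lambda_{\cdot}X_i,Y_i\rangle$ with $\sum_i\|X_i\|\|Y_i\|\le\|X\|\|Y\|$, so $\|[X,Y]\|_{A(H)}\le\|X\|\|Y\|$. Write $\psi=\psi_\beta$, $\zeta=\zeta_\beta$, and consider the continuous, compactly supported $L_2(G)$-valued functions $\tilde a(s)=a(s)l_{s^{-1}}\zeta$ and $\tilde b(s)=b(s)l_{s^{-1}}\zeta$ on $H$. Then $\|\tilde b\|=\|b\|_2$ and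
\[
[\tilde a,\tilde b](h)=\int_Ha(h^{-1}s)\overline{b(s)}\,\langle l_{s^{-1}h}\zeta,l_{s^{-1}}\zeta\rangle\,ds=\psi(h)v(h),
\]
while $[a\otimes\zeta,b\otimes\zeta]=v$. Hence $\psi|_Hv-v=[\tilde a-a\otimes\zeta,\tilde b]+[a\otimes\zeta,\tilde b-b\otimes\zeta]$, and
\[
\|\psi|_Hv-v\|_{A(H)}\le\|\tilde a-a\otimes\zeta\|\,\|b\|_2+\|a\|_2\,\|\tilde b-b\otimes\zeta\| .
\]
Once $Q$ contains $(\operatorname{supp}a)^{-1}$,
\[
\|\tilde a-a\otimes\zeta\|^2=\int_H|a(s)|^2\,2\big(1-\psi(s^{-1})\big)\,ds\le2\varepsilon\|a\|_2^2 ,
\]
and the same holds with $b$ in place of $a$. This proves \eqref{eq:ai}.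

So $P$ is an invariant projection onto $\mathcal M$, of norm one since $P(1)=1$. If $G$ is amenable, so is the closed subgroup $\Sigma(\mathcal M)$.
\end{proof}

\section{Linear groups acting on matrices}\label{sec:linear}

For $N=M_d(\mathbb R)$ the dual action is free on a conull set, and a fundamental domain gives a coding by finite words, with no ping-pong required.

\begin{proof}[Proof of Theorem~\ref{thm:linear}, first assertion]
Let $F\subset H$ be discrete and free on $a,b$, and let $n\ge2$. The elements $a^kba^{-k}$, $k=1,\dots,n$, freely generate a subgroup $\Gamma$, which is discrete in $GL_d(\mathbb R)$. Identify $\hat N$ with $M_d(\mathbb R)$ by letting $\eta$ correspond to $x\mapsto e^{i\operatorname{tr}(\eta x)}$; then $s*\eta=\eta s^{-1}$. The set $Y=GL_d(\mathbb R)$ is open, conull and $\Gamma$-invariant. Let $D$ be as in Lemma~\ref{lem:domain}(a) for $Z=GL_d(\mathbb R)$ and put $E=D^{-1}$. Inverting, $Y=\bigsqcup_\gamma E\gamma^{-1}=\bigsqcup_\gamma\gamma*E$. Put $\kappa(\gamma*\eta)=\gamma$ for $\eta\in E$. This map is equivariant, and each $Y_p$ is a countable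 union of Borel sets $\gamma*E$. So $(Y,\kappa)$ is a coding, and Proposition~\ref{prop:bound} with $n\to\infty$ excludes an invariant projection.
\end{proof}

For the equivalence we need discrete free subgroups in nonamenable groups. For connected groups their existence is due to Rickert \cite{Rickert}; we give an argument for the case at hand.

\begin{lemma}\label{lem:free}
Let $H$ be a closed nonamenable subgroup of $GL_d(\mathbb R)$ that is connected or discrete. Then $H$ contains a discrete subgroup that is free of rank $2$.
\end{lemma}

\begin{proof}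
Let $H$ be discrete. It has a finitely generated nonamenable subgroup, which is not virtually solvable. By Tits' alternative \cite{Tits}, a finitely generated linear group that is not virtually solvable contains a free subgroup of rank $2$, and every subgroup of $H$ is discrete.

Let $H$ be connected; it is a Lie group. Let $R$ be its radical, the largest connected solvable normal subgroup, which is closed. The Lie algebra $\mathfrak s$ of $H_1=H/R$ is zero or semisimple. If $\mathfrak s$ were zero or of compact type, the connected group $H_1$ would be compact and $H$ would be amenable. So in a Cartan decomposition $\mathfrak s=\mathfrak k\oplus\mathfrak p$ with involution $\theta$ we have $\mathfrak p\ne0$, and if $X\neq0$ lies in a restricted root space, then $X$, $\theta X$, $[X,\theta X]$ span a subalgebra isomorphic to $\mathfrak{sl}_2(\mathbb R)$. Let $\iota:\mathfrak{sl}_2(\mathbb R)\to\mathfrak s$ be the embedding. The corresponding subgroup of $H_1$ may be a covering group and need not be closed, so we pass to the adjoint representation. Finite-dimensional representations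 of $\mathfrak{sl}_2(\mathbb R)$ integrate to $SL(2,\mathbb R)$, so there is $\rho:SL(2,\mathbb R)\to GL(\mathfrak s)$ with $\rho(\exp Z)=\exp(\operatorname{ad}\iota Z)=\operatorname{Ad}(\exp\iota Z)$. Since $SL(2,\mathbb R)$ is generated by exponentials, the image of $\rho$ lies in $\operatorname{Ad}(H_1)$.

The map $\rho$ is proper. Indeed, every element of $SL(2,\mathbb R)$ is $ka_tk'$ with $k,k'\in SO(2)$ and $a_t=\mathrm{diag}(e^t,e^{-t})$, $t\ge0$. With $Z_0=\mathrm{diag}(1,-1)$ and $Z_1$ the elementary matrix $E_{12}$ we have $[Z_0,Z_1]=2Z_1$, so $\rho(a_t)$ has the eigenvalue $e^{2t}$. As $\rho(SO(2))$ is compact, $\|\rho(ka_tk')\|\ge ce^{2t}$ with $c>0$ fixed. So the preimage of a compact set is closed and has $t$ bounded, hence is compact.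

Let $\Gamma_0\subset SL(2,\mathbb R)$ be discrete and free of rank $2$, as constructed in Section~\ref{sec:pingpong}. A discrete subgroup is closed, so it meets each compact set in a finite set. Thus $\Gamma_0\cap\ker\rho$ is finite, hence trivial because $\Gamma_0$ is torsion-free, and $\rho(\Gamma_0)$ meets each compact subset of $GL(\mathfrak s)$ in a finite set. So $\rho(\Gamma_0)$ is free of rank $2$ and discrete in $GL(\mathfrak s)$. Let $\pi:H\to H_1\to\operatorname{Ad}(H_1)$ be the continuous surjective homomorphism, and let $F\subset H$ be generated by preimages of the two free generators of $\rho(\Gamma_0)$. A nonempty reduced word in the preimages has nontrivial image, so $F$ is free of rank $2$ and $\pi|_F$ is injective. If $O$ is a neighborhood of $1$ in $GL(\mathfrak s)$ with $O\cap\rho(\Gamma_0)=\{1\}$, then $\pi^{-1}(O)\cap F=\{e\}$, so $F$ is discrete.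
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}, second assertion]
If $H$ is amenable, Theorem~\ref{thm:amenable} applies, since $\Sigma(VN_H(G))=H$. If $H$ is not amenable, Lemma~\ref{lem:free} and the first assertion apply.
\end{proof}

\section{Passing to closed subgroups}\label{sec:restriction}

\begin{proof}[Proof of Theorem~\ref{thm:restriction}]
Let $P$ be an invariant projection onto $VN_H(G)$ and $T\in VN_L(G)$. By Lemma~\ref{lem:local} with $E=L$, the operator $P(T)$ annihilates every $u\in A_c(G)$ with support disjoint from $H\cap L$. By Theorem~\ref{thm:synthesis}(a),(b) for the subgroup $H\cap L$, we get $P(T)\in VN_{H\cap L}(G)$. Since $P$ is the identity on $VN_{H\cap L}(G)\subset VN_H(G)$, it restricts to a projection of $VN_L(G)$ onto $VN_{H\cap L}(G)$.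

Let $\varrho:A(G)\to A(L)$ be restriction. The isometry $\varrho^*:VN(L)\to VN_L(G)$ is a weak$^*$-homeomorphism that matches translations, so it maps $VN_{H\cap L}(L)$ onto $VN_{H\cap L}(G)$. From $\langle u\cdot\varrho^*(T'),v\rangle=\langle T',u|_L\,v|_L\rangle$ we read off $u\cdot\varrho^*(T')=\varrho^*(u|_L\cdot T')$. Every element of $A(L)$ is of the form $u|_L$, so $(\varrho^*)^{-1}P\varrho^*$ is an invariant projection of $VN(L)$ onto $VN_{H\cap L}(L)$.

For $G=SL(d,\mathbb R)$ let $L$ be the closed subgroup of matrices
\[
\begin{pmatrix}s&x\\0&1\end{pmatrix}\oplus I_{d-3}\qquad(s\in SL(2,\mathbb R),\ x\in\mathbb R^2).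
\]
The product of the matrices with data $(x,s)$ and $(y,t)$ has data $(x+sy,st)$, so $L\cong\mathbb R^2\rtimes SL(2,\mathbb R)$, and $H=H\cap L$ is the factor $SL(2,\mathbb R)$. An invariant projection onto $VN_H(G)$ would give one onto $VN_H(L)$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\section{Discrete subgroups and contractive projections}\label{sec:discrete}

As in Remark~\ref{rem:contractive}, a contractive projection produces an invariant mean through Tomiyama's theorem. Here the mean has to live on $L^\infty(G)$, whose multiplication operators lie outside $VN(G)$; injectivity is what extends the projection to them.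

\begin{proof}[Proof of Theorem~\ref{thm:discrete}]
A discrete subgroup is closed. If $H$ is amenable, apply Theorem~\ref{thm:amenable} and Lemma~\ref{lem:VNH}.

Conversely, let $P$ be a contractive projection of $VN(G)$ onto $VN_H(G)$; its invariance will not be used. Let $\mathcal E$ be a projection of norm one of $B(L_2(G))$ onto $VN(G)$. Then $\Phi=P\mathcal E$ is a projection of norm one onto $VN_H(G)$, so it is positive and $\Phi(l_hTl_h^*)=l_h\Phi(T)l_h^*$ for $h\in H$. Let $G=\bigsqcup_{h\in H}hD$ as in Lemma~\ref{lem:domain}(a), let $f_0\in L_2(D)$ be a unit vector and $\tau(T)=\langle Tf_0,f_0\rangle$. Then $\tau(l_k)=0$ for $k\in H\setminus\{e\}$ and $\tau(1)=1$, so $\tau(l_hTl_h^*)=\tau(T)$ for $T=l_k$ and, by weak$^*$ continuity, for all $T\in VN_H(G)$. (This is the canonical trace of $VN(H)$.)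

Put $\mathsf m(F)=\tau(\Phi(\mu_F))$, a state on $L^\infty(G)$. Since $l_h\mu_Fl_h^*=\mu_{l_hF}$,
\[
\mathsf m(l_hF)=\tau\big(l_h\Phi(\mu_F)l_h^*\big)=\mathsf m(F)\qquad(h\in H).
\]
For $f\in\ell^\infty(H)$ define $F_f(ht)=f(h)$ for $h\in H$, $t\in D$. The map $f\mapsto F_f$ is linear, positive and unital, and $(l_kF_f)(ht)=f(k^{-1}h)$, so it commutes with left translation by $H$. Hence $f\mapsto\mathsf m(F_f)$ is a left invariant mean on $\ell^\infty(H)$, and $H$ is amenable.

For connected second countable $G$, the algebra $VN(G)$ is injective by a theorem of Connes \cite{Connes}.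
\end{proof}

\begin{thebibliography}{9}

\bibitem{Connes} Connes, Ann. of Math. \textbf{104} (1976).

\bibitem{Herz} Herz, Ann. Inst. Fourier \textbf{23} (1973).

\bibitem{Rickert} Rickert, Trans. AMS \textbf{127} (1967).

\bibitem{TT} Takesaki and Tatsuuma, Ann. of Math. \textbf{93} (1971).

\bibitem{Tits} Tits, J. Algebra \textbf{20} (1972).

\bibitem{source} \emph{Weak$^*$-closed complemented invariant subspaces of $L_\infty(G)$ and amenable locally compact groups},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak pjm\%2F1102701405\allowbreak\&isResultClick=True}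

\end{thebibliography}
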